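\title{A larger stock can call for a smaller salvo:\\ monotonicity in an ammunition rationing problem}

\begin{abstract}
A defender holds $n$ units of ammunition for $t$ periods. In each period a bomber appears with probability $p$, and a salvo of $m$ units destroys it with probability $1-\alpha^m$. The defender maximizes the probability of destroying every bomber that appears. It was conjectured that the optimal salvo $m(n,t)$ is nondecreasing in the stock $n$. We show that this holds for all $p$ and $\alpha$ exactly when $t\le 3$. For $t=4$ we give an explicit counterexample, with $m(290,4)\ge 77$ and $m(291,4)\le 76$, and for every $t\ge4$ monotonicity fails on an open set of parameters. The cause is that the value function is a sum of two sequences that can be almost geometric, with different ratios, at three consecutive stock levels, and such a sum is log-convex there.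
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix $0<p<1$ and $0<\alpha<1$. At each time $0,1,2,\dots$ a bomber is overhead with probability $p$. A defender has a stock of $n$ units of ammunition, $n$ a nonnegative integer. If $m\le n$ units are fired at a bomber, it is destroyed with probability $1-\alpha^m$. The defender wants to maximize the probability $P(n,t)$ that all bombers arriving in the first $t$ time instants are destroyed. The dynamic programming equation is
\begin{equation}\label{eq:dp}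
P(n,0)=1,\qquad P(n,t)=(1-p)P(n,t-1)+p\max_{0\le m\le n}(1-\alpha^m)P(n-m,t-1)\quad(t\ge1).
\end{equation}
The first term is the case that no bomber comes and the stock is carried over. In the second a bomber comes, the salvo $m$ must succeed, and $n-m$ units remain. We use nothing about the model except \eqref{eq:dp}. An integer $m$ attaining the maximum in \eqref{eq:dp} is a \emph{maximizer at $(n,t)$}, and $m(n,t)$ denotes the smallest one.

The conjecture in \cite{AR} has two parts:
\begin{itemize}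
\item[(A)] $m(n,t)$ is nonincreasing in $t$;
\item[(B)] $m(n,t)$ is nondecreasing in $n$.
\end{itemize}
Part (A) is known to be true \cite{KB,Sa}. This paper decides part (B).

The simplest cases support (B). For $t=1$ there is nothing to save for, and $m(n,1)=n$. In the boundary case $p=1$ a bomber comes every time, and for $n\ge t$ one maximizes $\prod_{i=1}^t(1-\alpha^{m_i})$ subject to $\sum m_i=n$. If two salvos differ by at least $2$, moving a unit from the larger to the smaller increases the product, so the stock is split as evenly as possible and the smallest optimal first salvo is $\lfloor n/t\rfloor$. For $p<1$ one expects an extra unit to be either fired or saved, but not to cause a unit that was fired before to be saved as well. For short horizons this is correct.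

\begin{theorem}\label{thm:small}
For $t\in\{1,2,3\}$ and all $0<p<1$, $0<\alpha<1$, the function $m(n,t)$ is nondecreasing in $n$.
\end{theorem}

\begin{theorem}\label{thm:four}
Let $\alpha=1-10^{-10}$ and $p=1/(1+3\cdot10^{-10})$. Every maximizer at $(290,4)$ is at least $77$, and every maximizer at $(291,4)$ is at most $76$. In particular $m(291,4)<m(290,4)$, and \textup{(B)} is false.
\end{theorem}

\begin{theorem}\label{thm:all}
For every $t\ge4$ there are a nonempty open set of parameters $(p,\alpha)\in(0,1)^2$ and an integer $n$ such that $m(n+1,t)<m(n,t)$ for all parameters in the set.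
\end{theorem}

Thus, for fixed $t$, statement (B) holds for all $p$ and $\alpha$ if and only if $t\le3$.

Section~\ref{sec:logc} links (B) to log-concavity of $P(\cdot,t-1)$ and shows that of the two operations in \eqref{eq:dp} the maximum preserves log-concavity while the sum can destroy it. Section~\ref{sec:small} shows that $P(\cdot,2)$ is still log-concave, but at some points only barely. Section~\ref{sec:four} exploits these points in an integer model that can be computed by hand, and Section~\ref{sec:all} carries the same mechanism through an arbitrary number of periods.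

\section{Rates, maxima and sums}\label{sec:logc}

Put $q=1-p$, $\beta=1-\alpha$, $a(m)=1-\alpha^m$, $P_s(n)=P(n,s)$ and
\[
F_s(n)=\max_{0\le m\le n}a(m)P_{s-1}(n-m),\qquad\text{so that}\qquad P_s=qP_{s-1}+pF_s .
\]
Since $p<1$, we have $P_s\ge q^s>0$. For a sequence $X$ that is positive at $k$ and $k+1$, the \emph{rate}
\[
L_X(k)=\log\frac{X(k+1)}{X(k)}
\]
measures the relative gain from one more unit. We write $L_s=L_{P_s}$ and $A=L_a$. A positive sequence on an interval of integers is \emph{log-concave} if its rate is nonincreasing, that is, if $X(k)^2\ge X(k-1)X(k+1)$ throughout. Rates add under products, so a product of log-concave sequences is log-concave; so is $m\mapsto X(n-m)$ when $X$ is. In a log-concave sequence a term larger than both neighbors is the unique maximum, because the rate is positive before it and negative after it. For $c_0,c_1,z>0$,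
\begin{equation}\label{eq:geo}
(c_0-c_1z)^2-(c_0-c_1z/\alpha)(c_0-c_1\alpha z)=c_0c_1z\,(\alpha+\alpha^{-1}-2)>0 .
\end{equation}
Hence $A$ is strictly decreasing on $m\ge1$, and $P_1(n)=q+p(1-\alpha^n)=1-p\alpha^n$ is log-concave.

Fix $(n,s)$ and let $G(m)=a(m)P_{s-1}(n-m)$ be the function being maximized. For $1\le m\le n-1$,
\begin{equation}\label{eq:step}
\log\frac{G(m+1)}{G(m)}=A(m)-L_{s-1}(n-m-1).
\end{equation}
One more unit is worth firing when its rate in the salvo exceeds its rate in the reserve.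

\begin{lemma}\label{lem:mono}
If $P_{t-1}$ is log-concave, then $m(n,t)$ is nondecreasing in $n$.
\end{lemma}

\begin{proof}
Suppose $m'=m(n+1,t)<m=m(n,t)$. The maximum at $(n+1,t)$ is positive, so $m'\ge1$ and $a(m')>0$. Since $m$ is the \emph{smallest} maximizer at $(n,t)$ and $m'$ is a maximizer at $(n+1,t)$,
\[
a(m')P_{t-1}(n-m')<a(m)P_{t-1}(n-m),\qquad a(m')P_{t-1}(n+1-m')\ge a(m)P_{t-1}(n+1-m).
\]
Dividing the second inequality by the first gives $L_{t-1}(n-m')>L_{t-1}(n-m)$ with $n-m'>n-m$, which contradicts log-concavity.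
\end{proof}

A counterexample therefore needs a place where $L_{t-1}$ increases, and \eqref{eq:step} says what more is wanted. Suppose that
\begin{equation}\label{eq:interlace}
L_{t-1}(k)<A(\nu)<L_{t-1}(k+1).
\end{equation}
Then with stock $k+\nu+1$ firing $\nu+1$ is better than firing $\nu$, and with stock $k+\nu+2$ firing $\nu$ is better than firing $\nu+1$. Both counterexamples below consist of \eqref{eq:interlace} and a proof that salvos far from $\nu$ do not interfere.

The next lemma shows that the maximum in \eqref{eq:dp} cannot create an increase of the rate. Part (iii) is stated quantitatively because in Section~\ref{sec:all} the sequence $P$ is log-concave only up to a small error.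

\begin{lemma}\label{lem:max}
Let $a(0)=0$, let $a$ be log-concave on $m\ge1$ with rate $A$, let $P$ be a positive sequence on $n\ge0$, and let $F(n)=\max_{0\le m\le n}a(m)P(n-m)$. For $n\ge1$ let $m_n\ge1$ be any maximizer and $k_n=n-m_n$. Then for $n\ge1$:
\begin{itemize}
\item[(i)] $L_F(n)\ge\max\{L_P(k_n),A(m_n)\}$;
\item[(ii)] $L_F(n)\le A(m_{n+1}-1)$ if $m_{n+1}\ge2$, and $L_F(n)\le L_P(k_{n+1}-1)$ if $k_{n+1}\ge1$;
\item[(iii)] if $n\le n'$, then either $L_F(n')\le L_F(n)$, or $k_n\le k_{n'+1}-1$ and $L_F(n')-L_F(n)\le L_P(k_{n'+1}-1)-L_P(k_n)$.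
\end{itemize}
In particular, if $P$ is log-concave, then $F$ is log-concave on $n\ge1$.
\end{lemma}

\begin{proof}
For (i), add a unit to either part of the optimal split of $n$: $F(n+1)\ge a(m_n)P(k_n+1)$ and $F(n+1)\ge a(m_n+1)P(k_n)$, while $F(n)=a(m_n)P(k_n)$. For (ii), remove a unit from either part of the optimal split of $n+1$: $F(n)\ge a(m_{n+1}-1)P(k_{n+1})$ and $F(n)\ge a(m_{n+1})P(k_{n+1}-1)$. For (iii), if $m_{n'+1}\ge m_n+1$, then (ii) and (i) give $L_F(n')\le A(m_{n'+1}-1)\le A(m_n)\le L_F(n)$. Otherwise $m_{n'+1}\le m_n$, so $k_{n'+1}-1=n'-m_{n'+1}\ge n-m_n=k_n\ge0$, and $L_F(n')\le L_P(k_{n'+1}-1)$ by (ii), $L_F(n)\ge L_P(k_n)$ by (i).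
\end{proof}

The sum behaves differently. The sequences $1,1,1$ and $1,2,4$ are geometric, hence log-concave, but their sum $2,3,5$ has $3^2<2\cdot5$. The following identity measures this effect.

\begin{lemma}\label{lem:sum}
Let $U_i,V_i>0$ and $W_i=U_i+V_i$ for $i=0,1,2$, and put $u_i=U_{i+1}/U_i$, $v_i=V_{i+1}/V_i$ for $i=0,1$. Then
\[
W_0W_2-W_1^2=U_0V_0(u_0-v_0)^2+W_0U_1(u_1-u_0)+W_0V_1(v_1-v_0).
\]
\end{lemma}

\begin{proof}
Write $W_2=U_1u_1+V_1v_1=U_1(u_1-u_0)+V_1(v_1-v_0)+U_0u_0^2+V_0v_0^2$, and note that $(U_0+V_0)(U_0u_0^2+V_0v_0^2)-(U_0u_0+V_0v_0)^2=U_0V_0(u_0-v_0)^2$.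
\end{proof}

We apply this with $U=qP_{s-1}$ and $V=pF_s$. Their ratios differ, since an extra unit matters more when it is shared among more bombers, so the first term is a gain. The other two terms are losses when $U$ and $V$ are log-concave. Log-concavity of $P_s$ fails at a triple of stock levels where both $P_{s-1}$ and $F_s$ are close enough to geometric for the gain to win.

\section{At most three periods}\label{sec:small}

The sequences $P_0\equiv1$ and $P_1$ are log-concave. By Lemma~\ref{lem:mono}, Theorem~\ref{thm:small} follows from the next proposition.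

\begin{proposition}\label{prop:P2}
$P_2(n)^2>P_2(n-1)P_2(n+1)$ for all $n\ge1$.
\end{proposition}

\begin{proof}
We first find the optimal salvo for two periods. Since
\[
a(m)P_1(n-m)=1+p\alpha^n-\bigl(\alpha^m+p\alpha^{n-m}\bigr),
\]
we minimize $g(m)=\alpha^m+p\alpha^{n-m}$. Here $g(m)-g(m+1)=\beta(\alpha^m-p\alpha^{n-m-1})$. With $\lambda>0$ defined by $\alpha^\lambda=p$, this is positive exactly when $m<(n-1+\lambda)/2$. So the smallest maximizer is
\[
m_n=\min\bigl\{n,\lceil(n-1+\lambda)/2\rceil\bigr\}.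
\]
Both entries grow by $0$ or $1$ when $n$ grows by $1$, hence so does $m_n$. Each step $n\to n+1$ therefore raises exactly one of $m_n$ and $k_n=n-m_n$ by $1$.

For any maximizer $m$ at $(n,2)$ put $X=\alpha^m\in(0,1]$ and $Y=p\alpha^{n-m}\in(0,p]$. Then $XY=p\alpha^n$, and
\begin{equation}\label{eq:Psi}
P_2(n)=q(1-XY)+p(1-X)(1-Y)=\Psi(X,Y):=1-pX-pY+cXY,\qquad c=p-q .
\end{equation}
The function $\Psi$ is symmetric, raising $m$ multiplies $X$ by $\alpha$, raising $k$ multiplies $Y$ by $\alpha$, and a maximizer minimizes $X+Y$. Note that $c<p$ and $p^2-c=p^2-2p+1=q^2$. Fix $n\ge1$ and consider the two steps from $n-1$ to $n+1$.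

\emph{Both steps change the same coordinate.} Say $Y$ is fixed. Then $\Psi=c_0-c_1X$ with $c_0=1-pY>0$ and $c_1=p-cY>0$ (as $c<p$ and $0<Y\le 1$), evaluated at $X/\alpha,X,\alpha X$, and \eqref{eq:geo} applies. If $X$ is fixed, the same bounds hold for $1-pX$ and $p-cX$, because $0<X\le1$.

\emph{The steps change different coordinates.} Let $u$ be the value at $n-1$ of the coordinate that changes first and $v$ the value of the other. By symmetry the three values of $P_2$ are
\[
\Psi_0=\Psi(u,v),\qquad \Psi_1=\Psi(\alpha u,v),\qquad \Psi_2=\Psi(\alpha u,\alpha v).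
\]
At stock $n$ the extra unit could have gone to the other coordinate, so optimality gives $\alpha u+v\le u+\alpha v$, that is, $u\ge v$. The increments are $d_0=\Psi_1-\Psi_0=\beta u(p-cv)$ and $d_1=\Psi_2-\Psi_1=\beta v(p-c\alpha u)$, so
\[
\Psi_1^2-\Psi_0\Psi_2=\Psi_1(d_0-d_1)+d_0d_1=\beta p(u-v)\Psi_1+\beta^2uv\bigl[(p-cv)(p-c\alpha u)-c\Psi_1\bigr].
\]
Expanding, $(p-cX)(p-cY)-c\Psi(X,Y)=p^2-c=q^2$ for all $X,Y$. Therefore
\begin{equation}\label{eq:defect}
\Psi(\alpha u,v)^2-\Psi(u,v)\Psi(\alpha u,\alpha v)=\beta p(u-v)\Psi(\alpha u,v)+\beta^2q^2uv,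
\end{equation}
which is positive because $u\ge v>0$.
\end{proof}

Identity \eqref{eq:defect} also shows where the next period can go wrong. If $u=v$, which requires $p$ to be an integer power of $\alpha$, only the term $\beta^2q^2uv$ is left. When $\beta$ and $q$ are both small, $P_2$ is then extremely close to geometric on three consecutive points. These flat triples are the raw material for both counterexamples.

\section{Four periods: an explicit counterexample}\label{sec:four}

\subsection{An integer model}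
Let $\beta\to0$ with $q=3p\beta$. A salvo of $m$ units then succeeds with probability about $m\beta$, and a period is survived either because no bomber comes, with weight $q=3\,p\beta$, or because the salvo succeeds, with weight about $m\,p\beta$. Dividing by $p\beta$ in each period leads to
\[
R_0\equiv1,\qquad R_t(n)=3R_{t-1}(n)+\max_{0\le m\le n}mR_{t-1}(n-m).
\]
We find the failure of monotonicity here, with integer margins, and then return to \eqref{eq:dp}.

We have $R_1(n)=n+3$ and $R_2(n)=3(n+3)+\max_m m(n+3-m)$. For $n\ge2$ the balanced choice $m=\lfloor(n+3)/2\rfloor$ is at most $n$, so the maximum is $\lfloor(n+3)^2/4\rfloor$. Completing the square,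
\[
R_2(n)=S(n+9)\quad(n\ge2),\qquad S(M)=\lfloor M^2/4\rfloor-9,
\]
while $R_2(0)=9$ and $R_2(1)=15$. The sequence $R_2$ is log-concave. For the first values $9,15,21,27$ we have $15^2\ge9\cdot21$ and $21^2\ge15\cdot27$. For $n\ge3$ put $y=l^2-9$ and $w=l^2+l-9$; then
\begin{align}
S(2l)^2-S(2l-1)S(2l+1)&=y^2-(y-l)(y+l)=l^2,\notag\\
S(2l+1)^2-S(2l)S(2l+2)&=w^2-(w-l)(w+l+1)=l^2+l-w=9.\label{eq:nine}
\end{align}
The constant $9$ in \eqref{eq:nine} is the counterpart of $\beta^2q^2uv$: triples of $R_2$ centered at an even $n$ are flat.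

Let $F(n)=\max_m mR_2(n-m)$, so that $R_3=3R_2+F$. The sequence $m\mapsto mR_2(n-m)$ is log-concave on $1\le m\le n$, so a strict local maximum is the global one. From
\[
R_2(138),\dots,R_2(142)=5393,\ 5467,\ 5541,\ 5616,\ 5691
\]
we obtain the following table, whose rows list $mR_2(n-m)$ for three consecutive $m$.
\begin{center}
\begin{tabular}{c|c|c|c}
$n$ & lower neighbor & maximum $F(n)$ & upper neighbor\\ \hline
$213$ & $73\cdot5541=404\,493$ & $74\cdot5467=404\,558$ & $75\cdot5393=404\,475$\\
$214$ & $73\cdot5616=409\,968$ & $74\cdot5541=410\,034$ & $75\cdot5467=410\,025$\\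
$215$ & $73\cdot5691=415\,443$ & $74\cdot5616=415\,584$ & $75\cdot5541=415\,575$\\
$216$ & $74\cdot5691=421\,134$ & $75\cdot5616=421\,200$ & $76\cdot5541=421\,116$
\end{tabular}
\end{center}
With $R_2(213),\dots,R_2(216)=12\,312,\ 12\,423,\ 12\,535,\ 12\,647$ this gives
\[
R_3(213)=441\,494,\qquad R_3(214)=447\,303,\qquad R_3(215)=453\,189 .
\]

\subsection{The mechanism at $213,214,215$}
The salvo $74$ is optimal at all three levels, so $F(213+i)=74R_2(139+i)$ inherits the flat triple of $R_2$ centered at $140$. The other summand $3R_2(213+i)$ is itself a flat triple, centered at $214$. Apply Lemma~\ref{lem:sum} with $U_i=3R_2(213+i)$ and $V_i=74R_2(139+i)$. By \eqref{eq:nine}, $u_1-u_0=-9/(12\,312\cdot12\,423)$ and $v_1-v_0=-9/(5467\cdot5541)$, so the three terms are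
\[
36\,936\cdot404\,558\Bigl(\frac{74}{5467}-\frac{111}{12\,312}\Bigr)^2,\qquad -\frac{27\cdot441\,494}{12\,312},\qquad -\frac{666\cdot441\,494}{5467},
\]
roughly $305\,000$, $-1000$ and $-54\,000$. The gain wins and $R_3$ is log-convex at $214$. Moreover the increments of $R_3$ are $5809$ and $5886$, and $76\cdot5809=441\,484<R_3(213)$, $76\cdot5886=447\,336>R_3(214)$. Hence
\[
\frac{R_3(214)}{R_3(213)}<\frac{77}{76}<\frac{R_3(215)}{R_3(214)},
\]
which is \eqref{eq:interlace} for the integer model, with $k=213$ and $\nu=76$. It remains to exclude the other salvos. As $R_3$ is not log-concave, we bound its two summands separately.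

\begin{lemma}\label{lem:global}
\begin{align*}
\max_{0\le m\le76}mR_3(290-m)&=76R_3(214)=33\,995\,028<33\,995\,038=77R_3(213),\\
\max_{77\le m\le291}mR_3(291-m)&=77R_3(214)=34\,442\,331<34\,442\,364=76R_3(215).
\end{align*}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:max} with $a(m)=m$ and $P=R_2$, the ratio $F(k+1)/F(k)$ is nonincreasing in $k\ge1$, and by the table it equals $75/74$ at $k=215$.

\emph{Stock $290$.} For $k\ge215$ we have $F(k+1)/F(k)\le75/74$ and $R_2(k+1)/R_2(k)\le12\,647/12\,535<75/74$, so $R_3(k+1)<\frac{75}{74}R_3(k)$. For $2\le m\le75$ and $k=290-m\ge215$ this gives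
\[
(m-1)R_3(k+1)<\tfrac{75}{74}(m-1)R_3(k)\le mR_3(k).
\]
So $mR_3(290-m)$ increases on $0\le m\le75$, and at $m=75$ it equals $75R_3(215)=33\,989\,175<76R_3(214)$.

\emph{Stock $291$.} We show that $mR_3(291-m)$ is strictly decreasing for $m\ge77$. Write $\Delta X(k)=X(k+1)-X(k)$ and $k=290-m$, so $0\le k\le213$. The inequality $mR_3(k+1)>(m+1)R_3(k)$ is equivalent to $m\,\Delta R_3(k)>R_3(k)$. For $k\le213$ we have $\Delta F(k)\ge F(k)/74$ (for $k=0$ because $F(0)=0$), and log-concavity of $R_2$ gives $\Delta R_2(k)\ge\frac{111}{12\,312}R_2(k)>R_2(k)/111$, since $111^2=12\,321$. Thus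
\begin{equation}\label{eq:dR3}
\Delta R_3(k)>\tfrac{3}{111}R_2(k)+\tfrac1{74}F(k).
\end{equation}
If $k\le179$, then $m\ge111$ and the right side of \eqref{eq:dR3} is at least $R_3(k)/111$. If $180\le k\le213$, we use only $m\ge77$, and \eqref{eq:dR3} gives
\[
77\,\Delta R_3(k)-R_3(k)>-\tfrac{3\cdot34}{111}R_2(k)+\tfrac3{74}F(k)=\tfrac3{74}\bigl(F(k)-\tfrac{68}3R_2(k)\bigr).
\]
On this range $R_2(k+1)/R_2(k)\le R_2(181)/R_2(180)=9016/8921<75/74\le F(k+1)/F(k)$, so $F/R_2$ is increasing. At the left end $F(180)\ge63R_2(117)=63\cdot3960=249\,480$, while $\frac{68}3\cdot8921<202\,210$. Hence $F(k)>\frac{68}3R_2(k)$ throughout.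
\end{proof}

\subsection{Proof of Theorem~\ref{thm:four}}
Let $\beta=10^{-10}$, $\alpha=1-\beta$, $p=1/(1+3\beta)$; then $q=3p\beta$. Put $[m]=(1-\alpha^m)/\beta$ and $R^\alpha_t(n)=(3/q)^tP_t(n)$. Multiplying \eqref{eq:dp} by $(3/q)^t$ and using $3p/q=1/\beta$, we get
\[
R^\alpha_0\equiv1,\qquad R^\alpha_t(n)=3R^\alpha_{t-1}(n)+\max_{0\le m\le n}[m]\,R^\alpha_{t-1}(n-m),
\]
and the maximizers at $(n,4)$ are those of $m\mapsto[m]R^\alpha_3(n-m)$. For $1\le m\le291$, the formula $[m]=1+\alpha+\dots+\alpha^{m-1}$ and Bernoulli's inequality give $m\ge[m]\ge m\alpha^{m-1}\ge m\theta$ with $\theta=1-290\beta$. Induction on $t$ yields $\theta^tR_t(n)\le R^\alpha_t(n)\le R_t(n)$ for $n\le291$: the upper bound holds term by term, and in the lower bound the first term loses a factor $\theta^{t-1}\ge\theta^t$ and the second a factor $\theta\cdot\theta^{t-1}$. Hence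
\[
\theta^4\,mR_3(n-m)\le[m]R^\alpha_3(n-m)\le mR_3(n-m),\qquad \theta^4\ge1-1.16\cdot10^{-7}.
\]
For numbers below $3.45\cdot10^7$ the factor $\theta^4$ costs less than $5$, and the margins in Lemma~\ref{lem:global} are $10$ and $33$. At $n=290$ the value at $m=77$ exceeds $33\,995\,033$, while the value at every $m\le76$ is at most $33\,995\,028$. At $n=291$ the value at $m=76$ exceeds $34\,442\,359$, while the value at every $m\ge77$ is at most $34\,442\,331$. \qed

\section{Every horizon $t\ge4$}\label{sec:all}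

Fix $T=t-1\ge3$; we must produce \eqref{eq:interlace} for $L_T$. Explicit computation is no longer available, so we use a scaling limit. Let $j$ be a positive integer, fixed in Section~\ref{sec:stair}, and let
\[
\alpha=e^{-h},\qquad p=\alpha^j,\qquad h\downarrow0,
\]
with stocks of order $1/h$. The choice $p=\alpha^j$ gives $P_1(k)=1-\alpha^{k+j}=a(k+j)$ and makes the flat triples of Section~\ref{sec:small} available. Also $q=jh+O(h^2)$, $q\le jh$ and $\beta\le h$.

Three scales appear. Rates have order $h$. The numbers $A(m)$ form a ladder whose rungs are about $h^2$ apart. The gain in Lemma~\ref{lem:sum} will have order $h^3$. There are two difficulties. First, a flat triple of $P_2$ must survive $T-2$ further periods; it does if at each level one salvo is optimal for three consecutive stocks, which requires locating rates on the ladder with an error smaller than $h^2$. Second, the interval $(L_T(k),L_T(k+1))$ is much shorter than the distance between rungs, so it contains a rung only after tuning;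 we tune $h$ by continuity.

\subsection{Values and rates}
Let
\[
b(y)=1-e^{-y},\qquad f=\frac{b'}{b}=\frac1{e^y-1},\qquad \kappa=-f'=\frac{e^y}{(e^y-1)^2}=f(1+f)>0 .
\]
Then $a(m)=b(hm)$, $f$ is decreasing and $\log b$ is strictly concave. Below, $K$ is a compact interval in $(0,\infty)$. All statements hold for $h$ small, and the thresholds and the constants in $O(\cdot)$ depend on $T$, $j$, $K$ only, never on the integer variables. Since $A(m)=\int_{hm}^{hm+h}f(y)\,dy$, Taylor's formula gives, for $hm\in K$, $x=hm+O(h)$ and integers $d=O(1)$,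
\begin{equation}\label{eq:ladder}
A(m)=hf(hm)+O(h^2),\qquad A(m+d)=A(m)-d\,\kappa(x)h^2+O(h^3).
\end{equation}
To leading order a bomber comes every time and the stock is split evenly.

\begin{lemma}\label{lem:values}
Uniformly over all $k\ge0$, $P_s(k)=b(hk/s)^s+O(h)$ for $1\le s\le T+1$, and $F_s(k)=b(hk/s)^s+O(h)$ for $2\le s\le T+1$. For every $K$ and $\varepsilon>0$, if $h$ is small, $2\le s\le T+1$ and $hn\in K$, then every maximizer $m$ at $(n,s)$ satisfies $|hm-hn/s|\le\varepsilon$.
\end{lemma}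

\begin{proof}
For $s=1$, $0\le b(hk+hj)-b(hk)\le jh$. Let $s\ge2$ and $\varphi(y,\mu)=b(\mu)\,b\bigl(\frac{y-\mu}{s-1}\bigr)^{s-1}$ for $0\le\mu\le y$. By Jensen's inequality for $\log b$ with weights $\frac1s,\frac{s-1}s$, we have $\varphi(y,\mu)\le b(y/s)^s$, with equality for $y>0$ only at $\mu=y/s$. Both factors of $\varphi$ lie in $[0,1]$ and have derivative at most $1$ in absolute value, so $\varphi(y,\cdot)$ is $2$-Lipschitz and $\varphi(hk,h\lfloor k/s\rfloor)\ge b(hk/s)^s-2h$. By induction $a(m)P_{s-1}(k-m)=\varphi(hk,hm)+O(h)$. This gives the formula for $F_s$, and $|P_s-F_s|=q|P_{s-1}-F_s|\le jh$.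

The continuous function $b(y/s)^s-\varphi(y,\mu)$ has a positive minimum $\delta$ on the compact set of $(y,\mu)$ with $y\in K$, $0\le\mu\le y$, $|\mu-y/s|\ge\varepsilon$. A maximizer $m$ satisfies $\varphi(hn,hm)\ge b(hn/s)^s-O(h)$, so $(hn,hm)$ lies outside this set once the error is below $\delta$.
\end{proof}

Taking $\varepsilon=\min K/(2T+2)$, we see that for $hn\in K$ the numbers $hm$ and $h(n-m)$, also after a shift of $m$ or $n$ by $1$, lie in a compact interval $K'\subset(0,\infty)$ that depends only on $K$ and $T$. This is how estimates at level $s-1$ on $K'$ feed estimates at level $s$ on $K$.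

The next lemma determines the rates, and measures by how many rungs the no-bomber term lowers the rate of $F_s$. For $s\ge2$ and $x>0$ put
\[
\rho_s(x)=\frac{b\bigl(\frac{sx}{s-1}\bigr)^{s-1}}{b(x)^s},\qquad \sigma_s(x)=\rho_s(x)\,\frac{f(x)-f\bigl(\frac{sx}{s-1}\bigr)}{\kappa(x)} .
\]

\begin{lemma}\label{lem:rates}
Let $1\le s\le T$, $hk\in K$ and $x=hk/s$.
\begin{itemize}
\item[(i)] $L_s(k)=hf(x)+O(h^2)$, and $L_{F_s}(k)=hf(x)+O(h^2)$ if $s\ge2$.
\item[(ii)] If $s\ge2$, then $L_s(k)=L_{F_s}(k)-j\sigma_s(x)\kappa(x)h^2+O(h^3)$.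
\item[(iii)] If $k\le k'$ and $hk'\in K$, then $L_s(k')\le L_s(k)+O(h^3)$.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on $s$, for all $K$ at once. For $s=1$, $L_1(k)=A(k+j)$, so (i) is \eqref{eq:ladder} and (iii) holds without error. Let $s\ge2$, and apply Lemma~\ref{lem:max} to $F_s$ with stock $n$, $hn\in K$.

\emph{The rate of $F_s$.} Since $m_n+k_n=n$, either $m_n\le n/s$ or $k_n/(s-1)\le n/s$. In the first case $L_{F_s}(n)\ge A(m_n)=hf(hm_n)+O(h^2)$, in the second $L_{F_s}(n)\ge L_{s-1}(k_n)=hf\bigl(\frac{hk_n}{s-1}\bigr)+O(h^2)$; as $f$ decreases, both bounds are at least $hf(hn/s)-O(h^2)$. Since $(m_{n+1}-1)+k_{n+1}=n$, either $m_{n+1}-1\ge n/s$ or $k_{n+1}/(s-1)\ge n/s$. In the first case $L_{F_s}(n)\le A(m_{n+1}-1)$, in the second $L_{F_s}(n)\le L_{s-1}(k_{n+1}-1)=hf\bigl(\frac{hk_{n+1}}{s-1}\bigr)+O(h^2)$; both are at most $hf(hn/s)+O(h^2)$.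

\emph{The rate of $P_s$.} Let $\omega=qP_{s-1}(k)/P_s(k)$. By Lemma~\ref{lem:values}, $\omega=jh\rho_s(x)+O(h^2)$, because $hk/(s-1)=sx/(s-1)$ and $P_s(k)$ is bounded below. Dividing $P_s(k+1)=qP_{s-1}(k+1)+pF_s(k+1)$ by $P_s(k)$ gives $e^{L_s(k)}=\omega e^{L_{s-1}(k)}+(1-\omega)e^{L_{F_s}(k)}$, that is,
\[
L_s(k)-L_{F_s}(k)=\log\bigl(1+\omega(e^{\eta}-1)\bigr),\qquad \eta=L_{s-1}(k)-L_{F_s}(k)=h\Bigl(f\bigl(\tfrac{sx}{s-1}\bigr)-f(x)\Bigr)+O(h^2).
\]
As $\omega,\eta=O(h)$, the logarithm equals $\omega\eta+O(h^3)$. This is (ii), and (i) for $L_s$ follows.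

\emph{Almost monotonicity.} Lemma~\ref{lem:max}(iii) and (iii) at level $s-1$ on $K'$ give $L_{F_s}(k')\le L_{F_s}(k)+O(h^3)$. The correction in (ii) may vary in the wrong direction, so we separate two ranges. Let $\kappa_0>0$ be the minimum of $\kappa$ on $K/s$. By (i) there is $C$ with
\[
L_s(k')-L_s(k)\le-\kappa_0h^2(k'-k)/s+Ch^2,
\]
which is negative if $k'-k>N_0:=Cs/\kappa_0$. If $k'-k\le N_0$, the values of the smooth function $\sigma_s\kappa$ at $hk/s$ and $hk'/s$ differ by $O(h)$, and (ii) gives the claim.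
\end{proof}

\subsection{The staircase}\label{sec:stair}
By (ii), passing from $F_s$ to $P_s$ lowers the rate by $j\sigma_s$ rungs. For $s=2$ this is exactly $j$ rungs:
\[
\rho_2=\frac{e^x+1}{e^x-1},\qquad f(x)-f(2x)=\frac{e^x}{e^{2x}-1},\qquad\text{so}\qquad\sigma_2\equiv1 .
\]
For $r\ge3$ and $x\to\infty$ we have $\rho_r=1+O(e^{-x})$, $f/\kappa=1-e^{-x}$ and
\[
\frac{f\bigl(\frac{rx}{r-1}\bigr)}{f(x)}=e^{-x/(r-1)}\,\frac{1-e^{-x}}{1-e^{-rx/(r-1)}}=e^{-x/(r-1)}\bigl(1+O(e^{-x})\bigr),
\]
so $1-\sigma_r(x)=e^{-x/(r-1)}+O(e^{-x})$. The shift falls slightly short of $j$ rungs, and the accumulated shortfall per unit of $j$,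
\[
D_2=0,\qquad D_s=\sum_{r=3}^s(1-\sigma_r)\quad(s\ge3),
\]
satisfies $D_s(x)\sim e^{-x/(s-1)}$ as $x\to\infty$.

A shift of about $j$ rungs per period suggests the stocks for which, if a bomber comes every time, the successive salvos are $l+j(s-2),\dots,l+j,\ l,\ l-j$. Summing, define
\[
n_s(l)=sl-j+\tfrac12j(s-1)(s-2)\quad(s\ge2),\qquad m_s(l)=l+j(s-2)\quad(s\ge3),
\]
so that $n_s-m_s=n_{s-1}$. We will see that $L_s(n_s)$ lies $jD_s$ rungs above $A(m_{s+1})$. For $m_{s+1}$ to be optimal at three consecutive stocks we want $0<jD_s<1$ at the levels $3\le s\le T-1$; at the top level we want $jD_T$ to pass through $1$, so that the rate crosses the next rung. For large $x$ the two demands are compatible, because $D_T$ dominates the lower $D_r$.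

\emph{Choice of constants.} Choose $X_1>0$ with $8e^{-X_1/((T-1)(T-2))}<1$ and
\[
\tfrac12e^{-y/(r-1)}\le D_r(y)\le2e^{-y/(r-1)}\qquad(y\ge X_1,\ 3\le r\le T).
\]
Choose a positive multiple $j$ of $(T-1)!$ with $2/j<D_T(X_1)$. Since $D_T$ is continuous and tends to $0$, there are $X_1<x_-<x_+$ with
\[
jD_T(x_-)=2,\qquad jD_T(x_+)=\tfrac12 .
\]
For $y\ge x_-$ and $3\le r\le T-1$, using $\frac1{T-2}=\frac1{T-1}+\frac1{(T-1)(T-2)}$ and $e^{-x_-/(T-1)}\le2D_T(x_-)=4/j$,
\[
0<D_r(y)\le2e^{-x_-/(T-2)}\le\tfrac8j\,e^{-x_-/((T-1)(T-2))}<\tfrac1j .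
\]
On the compact interval $J=[x_-,2x_+]$ there is thus a $\gamma>0$ with
\begin{equation}\label{eq:between}
jD_r\kappa\ge\gamma\quad(3\le r\le T-1),\qquad(1-jD_r)\kappa\ge\gamma\quad(2\le r\le T-1),\qquad \kappa\ge\gamma.
\end{equation}
From now on $j$, $x_\pm$, $J$ are fixed, and $l$ is an integer with $x=hl\in J$.

\emph{Locating maximizers.} Let $3\le s\le T+1$, $n=sl+O(1)$ and $I=\{m:|hm-x|\le x_-/2\}$. By Lemma~\ref{lem:values} with $\varepsilon=x_-/8$, every maximizer $m$ at $(n,s)$ has $m\in I$ and $m-1\in I$. For $m\in I$ the numbers $hm$ and $h(n-m-1)$ lie in $K_0=[x_-/2,(2T+3)x_+]$, where Lemma~\ref{lem:rates} applies. A maximizer beats or ties both neighbors, so \eqref{eq:step} gives, for any integer $\mu$: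
\begin{itemize}
\item[(Up)] if $A(m)>L_{s-1}(n-m-1)$ for all $m\in I$ with $m<\mu$, every maximizer is $\ge\mu$;
\item[(Down)] if $A(m)<L_{s-1}(n-m-1)$ for all $m\in I$ with $m\ge\mu$, every maximizer is $\le\mu$.
\end{itemize}

At level $2$ we have $D_2=0$, so $L_2(n_2)$ sits on the rung $A(l+j)$ within the error, and the expansions cannot tell on which side. An exact computation decides this, and also quantifies the flatness of the first triple.

\begin{lemma}\label{lem:seed}
With $n_2=n_2(l)=2l-j$:
\begin{itemize}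
\item[(i)] $L_{F_2}(n_2)=L_{F_2}(n_2+1)=A(l)$;
\item[(ii)] $L_2(k)>A(l+j)$ for all $0\le k\le n_2+1$;
\item[(iii)] $L_2(n_2+1)\ge L_2(n_2)-O(h^4)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $i=0,1,2$, $F_2(n_2+i)$ is the maximum of $a(m)a(m'')$ over $m+m''=2l+i$, $m''\ge j$. As $a$ is log-concave and $l\ge j$ for small $h$, the balanced split is admissible and optimal. The three values are $a(l)^2$, $a(l)a(l+1)$, $a(l+1)^2$, which proves (i). In \eqref{eq:Psi} we have $X=\alpha^m$ and $Y=\alpha^{m''}$, so with $z=\alpha^l$ the values $P_2(n_2+i)$ are $\Psi(z,z)$, $\Psi(\alpha z,z)$, $\Psi(\alpha z,\alpha z)$.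

Write $\Psi(\alpha z,Y)=c_0-c_1Y$ with $c_0=1-p\alpha z$, $c_1=p-c\alpha z$. Since $\alpha^{l+j}=pz$,
\begin{align*}
P_2(n_2+2)\,a(l+j)-P_2(n_2+1)\,a(l+j+1)&=(c_0-c_1\alpha z)(1-pz)-(c_0-c_1z)(1-p\alpha z)\\
&=\beta z(c_1-pc_0)=\alpha\beta(p^2-c)z^2=\alpha\beta q^2z^2>0 .
\end{align*}
So $L_2(n_2+1)>A(l+j)$, and Proposition~\ref{prop:P2} extends this to all $k\le n_2+1$. Finally, \eqref{eq:defect} with $u=v=z$ gives $P_2(n_2+1)^2-P_2(n_2)P_2(n_2+2)=\beta^2q^2z^2\le j^2h^4$, and $P_2(n_2+i)\ge p\,b(x_-)^2$. Then (iii) follows from $\log(1+y)\le y$.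
\end{proof}

\begin{proposition}\label{prop:stair}
Let $2\le s\le T$ and $x=hl\in J$. Then
\begin{equation}\label{eq:position}
L_s(n_s+i)=A\bigl(l+j(s-1)\bigr)+jD_s(x)\kappa(x)h^2+O(h^3)\qquad(i=0,1),
\end{equation}
and if $s\ge3$, then $F_s(n_s+i)=a(m_s)P_{s-1}(n_{s-1}+i)$ for $i=0,1,2$; in particular
\begin{equation}\label{eq:inherit}
L_{F_s}(n_s+i)=L_{s-1}(n_{s-1}+i)\qquad(i=0,1).
\end{equation}
\end{proposition}

\begin{proof}
Note that $h(n_s+i)/s=x+O(h)$, so in Lemma~\ref{lem:rates}(ii) we may evaluate $\sigma_s\kappa$ at $x$. For $s=2$, Lemma~\ref{lem:seed}(i), Lemma~\ref{lem:rates}(ii) and \eqref{eq:ladder} give $L_2(n_2+i)=A(l)-j\kappa(x)h^2+O(h^3)=A(l+j)+O(h^3)$.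

Let $s\ge3$, assume \eqref{eq:position} for $s-1$, and let $n=n_s+i$ with $i\in\{0,1,2\}$. The rung in \eqref{eq:position} at level $s-1$ is $A(m_s)$. For $m\in I$ the reserve in \eqref{eq:step} is
\[
k=n-m-1=n_{s-1}+i-1+(m_s-m).
\]

If $m\ge m_s$, then $k\le n_{s-1}+1$. For $s=3$, Lemma~\ref{lem:seed}(ii) gives $L_2(k)>A(m_3)\ge A(m)$. For $s\ge4$, Lemma~\ref{lem:rates}(iii), the induction hypothesis and \eqref{eq:between} give
\[
L_{s-1}(k)\ge L_{s-1}(n_{s-1}+1)-O(h^3)\ge A(m_s)+\gamma h^2-O(h^3)>A(m_s)\ge A(m).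
\]
If $m<m_s$, then $k\ge n_{s-1}$, and with $A(m_s)=A(m_s-1)-\kappa(x)h^2+O(h^3)$ the same tools give
\[
L_{s-1}(k)\le L_{s-1}(n_{s-1})+O(h^3)\le A(m_s-1)-\gamma h^2+O(h^3)<A(m_s-1)\le A(m).
\]
By (Down) and (Up), $m_s$ is the only maximizer, which proves the formula for $F_s$ and \eqref{eq:inherit}. Lemma~\ref{lem:rates}(ii) now gives, for $i=0,1$,
\[
L_s(n_s+i)=A(m_s)+j(D_{s-1}-\sigma_s)\kappa h^2+O(h^3)=A(m_s+j)+j(D_{s-1}+1-\sigma_s)\kappa h^2+O(h^3),
\]
and $m_s+j=l+j(s-1)$, $D_{s-1}+1-\sigma_s=D_s$.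
\end{proof}

\subsection{Log-convexity on the staircase}
By \eqref{eq:inherit} the summand $pF_s$ passes the triple from level $s-1$ to level $s$ unchanged. Lemma~\ref{lem:sum} also needs the other summand $qP_{s-1}$ to be flat at the stocks $n_s+i$. It is, to sufficient order, when $n_s(l)$ lies on another staircase of level $s-1$. This is where divisibility by $(T-1)!$ enters, and why $J$ extends to $2x_+$.

\begin{proposition}\label{prop:convex}
Suppose $(T-1)!$ divides $l$ and $x=hl\in[x_-,x_+]$. Then $L_s(n_s+1)>L_s(n_s)$ for $3\le s\le T$.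
\end{proposition}

\begin{proof}
We use induction on $s$. Put $l'=\frac{sl+j(s-2)}{s-1}$, an integer because $s-1\le T-1$ divides $l$ and $j$. Then
\[
n_{s-1}(l')=sl+j(s-2)-j+\tfrac12j(s-2)(s-3)=n_s(l),
\]
and $x_-\le hl'\le\frac32x_++O(h)$, so $hl'\in J$. Let $U_i=qP_{s-1}(n_s+i)$ and $V_i=pF_s(n_s+i)$ with $n_s=n_s(l)$, and estimate the three terms of Lemma~\ref{lem:sum}. All ratios are $1+O(h)$, so a difference of ratios has the sign and the order of the difference of the rates.

By Lemmas~\ref{lem:values} and~\ref{lem:rates}(i), $U_0V_0=jh\,b\bigl(\frac{sx}{s-1}\bigr)^{s-1}b(x)^s+O(h^2)$ and $v_0-u_0=h\bigl(f(x)-f(\frac{sx}{s-1})\bigr)+O(h^2)$. Since $f$ is strictly decreasing and $[x_-,x_+]$ is compact, the first term is at least $c_*h^3$ for a constant $c_*>0$. By \eqref{eq:position} at level $s-1$ for $l'$, $u_1-u_0=O(h^3)$; as $U_1\le q=O(h)$, the second term is $O(h^4)$. By \eqref{eq:inherit}, $\log v_i=L_{s-1}(n_{s-1}(l)+i)$, so the third term is at least $-O(h^4)$ for $s=3$ by Lemma~\ref{lem:seed}(iii),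 and positive for $s\ge4$ by induction. The sum is positive.
\end{proof}

\begin{remark}
Level $2$ shows what happens when $P_{s-1}$ has no flat triple. There $U=qP_1$ and $u_1-u_0=-\kappa(2x)h^2+O(h^3)$ by \eqref{eq:ladder}, so the second term is $-j\,b(2x)b(x)^2\kappa(2x)h^3+O(h^4)$, while the first is $j\,b(2x)b(x)^2(f(x)-f(2x))^2h^3+O(h^4)$. Since $(f(x)-f(2x))^2=e^{2x}/(e^{2x}-1)^2=\kappa(2x)$, gain and loss cancel at order $h^3$, in agreement with Lemma~\ref{lem:seed}(iii) and Proposition~\ref{prop:P2}.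
\end{remark}

\subsection{Proof of Theorem~\ref{thm:all}}
Fix a multiple $l$ of $(T-1)!$, so large that all statements above hold for every $h\in[x_-/l,x_+/l]$. Let
\[
k=n_T(l),\qquad \nu=l+j(T-1)-1,\qquad n=k+\nu+1=(T+1)l+O(1).
\]
These integers stay fixed while $h$ varies. By induction on $s$, each $P_s(n')$ is a positive continuous function of $(p,\alpha)\in(0,1)^2$, being built from sums, products and finite maxima. So $H(h)=L_T(k)-A(\nu)$ is continuous, and by \eqref{eq:position} and \eqref{eq:ladder}, with $x=hl$,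
\[
H(h)=\bigl(jD_T(x)-1\bigr)\kappa(x)h^2+O(h^3).
\]
This is positive at $x=x_-$ and negative at $x=x_+$. Let $h^*$ be the largest $h$ in the interval with $H(h)\ge0$. Then $h^*<x_+/l$, $H(h^*)=0$, and $H<0$ to the right of $h^*$. By Proposition~\ref{prop:convex}, $L_T(k+1)>L_T(k)=A(\nu)$ at $h^*$. By continuity there is an $h\in(h^*,x_+/l]$ at which
\begin{equation}\label{eq:cross}
L_T(k)<A(\nu)<L_T(k+1).
\end{equation}
Fix this $h$. We apply (Up) and (Down) with $s=T+1$; by \eqref{eq:ladder} and \eqref{eq:between}, $A(\nu-1)-A(\nu)$ and $A(\nu)-A(\nu+1)$ are at least $\gamma h^2-O(h^3)$.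

\emph{Stock $n$.} The reserve in \eqref{eq:step} is $k+\nu-m$. For $m=\nu$, $A(\nu)>L_T(k)$ by \eqref{eq:cross}. For $m\in I$, $m\le\nu-1$, Lemma~\ref{lem:rates}(iii) gives
\[
L_T(k+\nu-m)\le L_T(k)+O(h^3)<A(\nu)+O(h^3)<A(\nu-1)\le A(m).
\]
By (Up), every maximizer at $(n,T+1)$ is at least $\nu+1$.

\emph{Stock $n+1$.} The reserve is $k+\nu+1-m$. For $m=\nu$, $A(\nu)<L_T(k+1)$ by \eqref{eq:cross}. For $m\in I$, $m\ge\nu+1$,
\[
L_T(k+\nu+1-m)\ge L_T(k+1)-O(h^3)>A(\nu)-O(h^3)>A(\nu+1)\ge A(m).
\]
By (Down), every maximizer at $(n+1,T+1)$ is at most $\nu$.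

Thus at $(p,\alpha)=(e^{-jh},e^{-h})$,
\begin{align*}
\max_{m\le\nu}a(m)P_T(n-m)&<\max_{m>\nu}a(m)P_T(n-m),\\
\max_{m>\nu}a(m)P_T(n+1-m)&<\max_{m\le\nu}a(m)P_T(n+1-m).
\end{align*}
These are strict inequalities between continuous functions of $(p,\alpha)$, so they hold on an open neighborhood, and there $m(n+1,t)\le\nu<\nu+1\le m(n,t)$ with $t=T+1$. \qed

\begin{remark}
The integers of Section~\ref{sec:four} are given by the same formulas with $T=3$, $j=3$, $l=71$: the staircase is $74,71,68$, so $n_2=139$, $m_3=74$, $n_3=213$; further $l'=108$ with $n_2(108)=213$, and $\nu=76$, $n=290$. The regime is different, since there $hl$ is close to $0$ rather than large.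
\end{remark}

\begin{thebibliography}{9}

\bibitem{AR}
\emph{A Problem Of Ammunition Rationing},
\texttt{https://www.dpmms.cam.ac.uk/\allowbreak\textasciitilde rrw1/\allowbreak publications/\allowbreak Weber\%201985\%20-\%20\allowbreak Bomber\%20Problem.pdf}

\bibitem{KB}
Kinger and Brown, 1968.

\bibitem{Sa}
Samuel, 1970.

\end{thebibliography}
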